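# Products of idempotent matrices over domains with non-principal ideals

## 1. The ring $\mathbb Z[\sqrt{-5}]$ with its prime elements inverted

Write $\omega=\sqrt{-5}$ and $O=\mathbb Z[\omega]$, the ring of integers of $\mathbb Q(\sqrt{-5})$. A prime element of $O$ is a nonzero $\pi$ such that $\pi O$ is a prime ideal. Let $S$ be the multiplicative set generated by all prime elements and all units of $O$, and put
$$R_0=S^{-1}O .$$
For example, $\omega$ is a prime element, since $O/\omega O\cong\mathbb F_5$; so $\omega$ and $5=-\omega^2$ are units of $R_0$. The number $11$ is also a prime element, since $-5\equiv 6$ is not a square mod $11$. On the other hand, $2\cdot 3=(1+\omega)(1-\omega)$, and neither $2$ nor $3$ divides a factor on the right, so neither is prime. The number $2$ lies in $\mathfrak p=(2,1+\omega)$, and we shall see that this ideal is not principal and survives in $R_0$.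

So in $R_0$ every principal prime has been destroyed, and only non-principal primes are left. This has two effects. The ring is as far from a principal ideal domain as it can be: none of its nonzero primes is principal. Yet it has very many units. The precise form of the second effect is a condition on a domain $R$:

**(U)** For every nonzero ideal $B$ of $R$, the map $R^*\to (R/B)^*$ is surjective.

A field satisfies (U), and so does every local domain, since an element that is a unit modulo a proper ideal is then already a unit. The ring $\mathbb Z$ does not: the class of $2$ mod $5$ is a unit, and no lift of it is $\pm1$.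

Here is what the ring is for. Let $R$ be a commutative integral domain. A square matrix over $R$ is singular if its determinant is $0$. For a positive integer $n$, $R$ satisfies $(\mathrm{ID}_n)$ if every singular $n\times n$ matrix over $R$ is a product of idempotent matrices over $R$, that is, of matrices $E$ with $E^2=E$. Recall that $R$ is a Bézout domain if every finitely generated ideal is principal. The problem, whose source is "Products of elementary and idempotent matrices over integral domains", is to prove or disprove:

> an integral domain satisfying $(\mathrm{ID}_2)$ is necessarily a Bézout domain.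

The statement is false: there is a Dedekind domain with class group of order $2$, hence not Bézout, that satisfies $(\mathrm{ID}_2)$, and in fact $(\mathrm{ID}_n)$ for all $n$. This follows from two theorems, together with a third (Theorem C, Section 9) for $n>2$.

**Theorem A.** A Dedekind domain satisfying (U) satisfies $(\mathrm{ID}_2)$.

**Theorem B.** The ring $R_0$ is a Dedekind domain satisfying (U), and it is not Bézout. Hence $R_0$ satisfies $(\mathrm{ID}_2)$ but is not Bézout.

Sections 9 to 11 prove stronger results: all $n$, a description of the domains with $(\mathrm{ID}_2)$, and examples with every nonzero class group.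

## 2. Decompositions of $R^n$ into projective summands

Throughout, $R$ is a domain with fraction field $F$, $W=R^n$ is the module of column vectors, and matrices are identified with $\operatorname{End}(W)$. The rank of a finitely generated module $X$ is $\dim_F(F\otimes X)$; the rank of a matrix is the rank of its image. We write $\Pi$ for the set of nonempty products of idempotents of $\operatorname{End}(W)$.

An idempotent $e$ gives $W=eW\oplus\ker e$ and is determined by its image and kernel. If $W=P\oplus K$, the *projection onto $P$ along $K$* is the idempotent with image $P$ and kernel $K$. Summands of $W$ are finitely generated projective modules. We regard $\operatorname{Hom}(P,K)$ and $\operatorname{Hom}(K,P)$ as subsets of $\operatorname{End}(W)$, extending maps by $0$ on the other summand. We use the following facts.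

**(2.1) Splitting.** If $N:W\to X$ is surjective and $X$ is projective, then $W=P_1\oplus\ker N$ for some $P_1$, and $N|_{P_1}:P_1\to X$ is an isomorphism.

**(2.2) Complements.** If $W=P\oplus K=P'\oplus K$, then $P'=(1+\gamma)P$ with $\gamma\in\operatorname{Hom}(P,K)$. Indeed, for $x\in P$ there is a unique $x'\in P'$ with $x'-x\in K$; put $\gamma(x)=x'-x$. The map $x\mapsto x'$ is a bijection $P\to P'$.

**(2.3) Equal rank.** If $X\subseteq Y\subseteq W$ have the same rank and $W/X$ is torsion-free, then $X=Y$, because $Y/X$ is torsion and sits in a torsion-free module.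

**(2.4) Invertible ideals.** A fractional ideal $I\subseteq F$ is invertible if $II^{-1}=R$, where $I^{-1}=\{x\in F:xI\subseteq R\}$. The finitely generated projective modules of rank $1$ are, up to isomorphism, the invertible fractional ideals, and $I\otimes J\cong IJ$. For $J$ invertible, $\operatorname{Hom}(J,I)=IJ^{-1}$, acting by multiplication: a homomorphism extends to $F\to F$, so it is multiplication by some $x$ with $xJ\subseteq I$, and this means $x\in IJ^{-1}$. In particular $\operatorname{End}(I)=R$ for $I$ invertible. So if $W\cong I_1\oplus\dots\oplus I_n$ with $I_i$ invertible, endomorphisms of $W$ are matrices $(\alpha_{ij})$ over $F$ with $\alpha_{ij}\in I_iI_j^{-1}$, multiplied as usual.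

**(2.5) Determinants in rank two.** If $R^2=P\oplus K$ with both of rank $1$, then taking $\bigwedge^2$ gives $P\otimes K\cong R$. Hence if also $R^2=P'\oplus K'$ with $P'\cong P$, then $K\cong K\otimes (P'\otimes K')\cong (K\otimes P)\otimes K'\cong K'$.

**(2.6) Dedekind domains.** Fields count as Dedekind domains. Over a Dedekind domain nonzero fractional ideals are invertible, a nonzero ideal is contained in only finitely many maximal ideals, and finitely generated torsion-free modules are projective. Also: if $T$ is a nonzero fractional ideal and $\mathfrak q_1,\dots,\mathfrak q_m$ are distinct maximal ideals, there is a nonzero $\tau\in T$ with $\tau\notin\mathfrak q_iT$ for all $i$. To see this, tensor the surjection $R\to\prod R/\mathfrak q_i$ of the Chinese remainder theorem with $T$; it gives a surjection $T\to\prod T/\mathfrak q_iT$, and each $T/\mathfrak q_iT$ is nonzero because $T$ is invertible. Lift a tuple with all coordinates nonzero; if $m=0$, take any nonzero $\tau$.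

**Example.** Over $O$ consider
$$\varepsilon=\begin{pmatrix}-2&-(1+\omega)\\ 1-\omega&3\end{pmatrix}. \tag{1}$$
Its trace is $1$ and its determinant is $-6+(1+\omega)(1-\omega)=0$, so $\varepsilon^2=\varepsilon$ by Cayley–Hamilton. It is the column $\binom{-1}{(1-\omega)/2}$ times the row $(2,\,1+\omega)$, so its image is isomorphic to $\{2s+(1+\omega)t:s,t\in O\}=\mathfrak p$. So $O^2$ has rank one summands that are not free, once we know that $\mathfrak p$ is not principal.

## 3. Two-by-two matrices by hand, and the failure of column reduction

Over any domain, and for any $a$,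
$$\begin{pmatrix}a&0\\0&0\end{pmatrix}=\begin{pmatrix}1&a\\0&0\end{pmatrix}\begin{pmatrix}0&0\\0&1\end{pmatrix}\begin{pmatrix}1&0\\1&0\end{pmatrix}, \tag{2}$$
and all three factors are idempotent. (The first two multiply to $\begin{pmatrix}0&a\\0&0\end{pmatrix}$.) So the matrices $\operatorname{diag}(a,0)$ cause no trouble.

Next try $M=\begin{pmatrix}a&b\\0&0\end{pmatrix}$ with $(a,b)\neq(0,0)$. A sensible person reduces columns. Suppose $aR+bR=dR$, with $a=da'$, $b=db'$, $a'x+b'y=1$. Then
$$M=\begin{pmatrix}d&0\\0&0\end{pmatrix}h=\begin{pmatrix}d&0\\0&0\end{pmatrix}\cdot\begin{pmatrix}1&0\\0&0\end{pmatrix}h,\qquad h=\begin{pmatrix}a'&b'\\-y&x\end{pmatrix},\ \det h=1 .$$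
By (2) the first factor is in $\Pi$. What remains is a product of an idempotent with an invertible matrix, and we shall meet this kind of product (in the order $gp$) as the central problem.

The reduction breaks at its first line when $aR+bR$ is not principal. If $h\in GL_2(R)$ and $(a,b)h=(d,0)$, then $aR+bR=dR$. So for
$$M_0=\begin{pmatrix}2&1+\omega\\0&0\end{pmatrix}$$
over $R_0$, no column operations at all bring $M_0$ to diagonal form, because $\mathfrak pR_0$ is not principal (Section 4).

But something survives. For the idempotent (1) we have $(2,1+\omega)\varepsilon=(-4+6,\,-2(1+\omega)+3(1+\omega))=(2,1+\omega)$, so $M_0\varepsilon=M_0$. Thus $\ker M_0=\ker\varepsilon$ is a direct summand of $R_0^2$; its complement is just not free. This suggests giving up the decomposition $W=Re_1\oplus Re_2$ and working with all decompositions $W=P\oplus K$ into rank one projective modules, with matrices as in (2.4). Two things must then be redone in this setting: writing $M$ through products $gp$ with $g$ invertible and $p$ idempotent, and showing that such products lie in $\Pi$. We do the second first, after settling the facts about $R_0$.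

## 4. Primes, class group and units of $R_0$

**Step 1: the primes of $R_0$.** As a localization of a Dedekind domain, $R_0$ is Dedekind, and its nonzero primes correspond to the nonzero primes $\mathfrak q$ of $O$ with $\mathfrak q\cap S=\emptyset$. If $\mathfrak q\cap S\ne\emptyset$, then $\mathfrak q$ contains a product of units and prime elements, hence a prime element $\pi$; since $\pi O$ is a nonzero prime, it is maximal and $\mathfrak q=\pi O$. Conversely a principal nonzero prime meets $S$. So the nonzero primes of $R_0$ are exactly the $\mathfrak qR_0$ with $\mathfrak q$ a non-principal prime of $O$.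

**Step 2: $R_0$ is not Bézout.** The ideal $\mathfrak p=(2,1+\omega)$ is prime of norm $2$, as $O/\mathfrak p\cong\mathbb Z[x]/(x^2+5,\,2,\,x+1)\cong\mathbb F_2$. It is not principal, because a generator $x+y\omega$ would satisfy $x^2+5y^2=2$ with integers $x,y$, which is impossible.

More generally, let $I$ be a nonzero fractional ideal of $O$ with $IR_0=xR_0$, $x\in F^*$. For a non-principal prime $\mathfrak q$, valuations at $\mathfrak q$ can be read off in $R_0$, so $xO$ and $I$ have the same valuation at every non-principal prime. Hence $xO=I\prod(\pi_i)^{e_i}$ with finitely many prime elements $\pi_i$, and $I$ is principal. Applied to $I=\mathfrak p$: the finitely generated ideal $\mathfrak pR_0$ is not principal.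

**Step 3: the class group has order $2$.** Every fractional ideal of $R_0$ has the form $IR_0$, so $\operatorname{Cl}(O)\to\operatorname{Cl}(R_0)$ is surjective; by Step 2 it is injective. The Minkowski bound for $O$ is $\frac{2}{\pi}\sqrt{20}<3$, so $\operatorname{Cl}(O)$ is generated by primes of norm $2$. The only prime containing $2$ is $\mathfrak p$, since
$$\mathfrak p^2=(4,\,2+2\omega,\,-4+2\omega)=2\,(2,\,1+\omega,\,-2+\omega)=2O,$$
the last because $(1+\omega)-(-2+\omega)-2=1$. So $\operatorname{Cl}(R_0)\cong\operatorname{Cl}(O)$ is generated by the class of $\mathfrak p$, which has order exactly $2$.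

**Step 4: a sample of (U).** Elements of $S$ are not in $\mathfrak p$, so they are already units modulo $2$, and $R_0/2R_0=O/2O$, which is $\mathbb F_2[\eta]/(\eta^2)$ with $\eta=1+\omega$. Its units are $1$ and $1+\eta\equiv\omega$, and both lift to units of $R_0$, namely $1$ and $\omega$. This is the pattern: a class is lifted by a prime element of $O$, and prime elements are units of $R_0$.

**Step 5: proof of (U).** Let $B\neq0$ be an ideal of $R_0$. If $B=R_0$ there is nothing to prove, so let $B\ne R_0$, and let $\alpha\in R_0$ be a unit mod $B$. If $s\in S$ and $s\alpha$ is congruent mod $B$ to a unit $w$, then $\alpha$ is congruent to the unit $s^{-1}w$. So we may assume $\alpha\in O$. Put $\mathfrak b=B\cap O$; then $B=\mathfrak bR_0$.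

No principal prime $\pi O$ contains $\mathfrak b$. Otherwise $\mathfrak b=\pi\mathfrak c$ with an ideal $\mathfrak c$ of $O$. Each $c\in\mathfrak c$ satisfies $\pi c\in\mathfrak b$, hence $c\in \mathfrak bR_0\cap O=\mathfrak b$ because $\pi$ is a unit of $R_0$. So $\mathfrak c\subseteq\mathfrak b=\pi\mathfrak c\subseteq\mathfrak c$, and $\mathfrak c=\pi\mathfrak c$ contradicts unique factorization.

Next, $\alpha$ is coprime to $\mathfrak b$ in $O$. If a maximal ideal $\mathfrak q$ of $O$ contained $\alpha O+\mathfrak b$, it would be non-principal by what we just saw, so $\mathfrak qR_0\neq R_0$ by Step 1; but $\mathfrak qR_0$ would contain $\alpha R_0+B=R_0$. In particular $\alpha\neq0$, since $\mathfrak b\neq O$.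

Now we use the generalized Dirichlet theorem: every ray class of a number field contains infinitely many primes (Neukirch, *Algebraic Number Theory*, Ch. VII, Thm 13.2). There are no real places here, so two fractional ideals coprime to $\mathfrak b$ are in the same ray class mod $\mathfrak b$ when their quotient is $cO$ with $c=x/y$, where $x,y\in O$ are coprime to $\mathfrak b$ and $x\equiv y\bmod\mathfrak b$. So the class of $\alpha O$ contains a prime $\mathfrak r=\alpha cO$ with such a $c$. Put $\pi=\alpha c$. It generates the prime ideal $\mathfrak r$ of $O$, so it is a prime element of $O$. From $y\pi=\alpha x\equiv\alpha y\bmod\mathfrak b$, and since $y$ is a unit mod $\mathfrak b$, we get $\pi\equiv\alpha\bmod\mathfrak b$. As $\pi\in S\subseteq R_0^*$, the class of $\alpha$ lifts to a unit of $R_0$.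

This proves Theorem B, except for its last sentence, which needs Theorem A. $\square$

## 5. The group $E(P,K)$ and the products $gp$

For a module decomposed as $W=P\oplus K$, let
$$E(P,K)=\big\langle\, 1+\gamma,\ 1+\beta:\ \gamma\in\operatorname{Hom}(P,K),\ \beta\in\operatorname{Hom}(K,P)\big\rangle\subseteq GL(W).$$
Since $\gamma^2=0=\beta^2$, the inverses $1-\gamma$, $1-\beta$ are again generators. For $W=R^2$, $P=Re_1$, $K=Re_2$ this is the usual group generated by elementary matrices. The next lemma is the source of idempotents in the whole proof.

**Lemma 1.** Let $R$ be any domain, $W=R^n$, $p$ an idempotent of $\operatorname{End}(W)$, $P=pW$, $K=\ker p$. Then $gp\in\Pi$ for all $g\in E(P,K)$.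

**Proof.** Let $\ell=1+\gamma$ with $\gamma\in\operatorname{Hom}(P,K)$. Then $p\gamma=0$, so $p\ell=p$ and $(\ell p)^2=\ell(p\ell)p=\ell p$; thus $\ell p$ is idempotent. Let $u=1+\beta$ with $\beta\in\operatorname{Hom}(K,P)$. Then $\beta p=0$, so $up=p$.

Write $g$ as a word in the generators and use induction on its length. For length $0$, $gp=p\in\Pi$. If $g=g'u$, then $gp=g'p\in\Pi$. If $g=g'\ell$, then
$$gp=g'\ell p=(g'\,\ell p\,g'^{-1})(g'p),$$
where the first factor is a conjugate of an idempotent, hence idempotent, and $g'p\in\Pi$ by induction. $\square$

So the question becomes how much of $GL(W)$ is visible in $E(P,K)$. Note that $gp$ depends only on what $g$ does on $P$, which gives some freedom.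

## 6. Diagonal matrices over non-principal ideals

If (U) holds, a general $g$ should reduce by elementary operations to a diagonal matrix with unit entries. So we need $\operatorname{diag}(v,v^{-1})$ in $E$. Let $I_1,I_2$ be invertible fractional ideals and put $H=I_1I_2^{-1}$, so that in $\operatorname{End}(I_1\oplus I_2)$ upper right entries lie in $H$ and lower left entries in $H^{-1}$. Suppose $v\in R^*$ and $v=1+\tau\gamma$ with $\tau\in H$, $\gamma\in H^{-1}$. Then
$$\begin{pmatrix}1&\tau\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ \gamma&1\end{pmatrix}=\begin{pmatrix}v&\tau\\ \gamma&1\end{pmatrix}=\begin{pmatrix}1&0\\ \gamma v^{-1}&1\end{pmatrix}\begin{pmatrix}v&0\\0&v^{-1}\end{pmatrix}\begin{pmatrix}1&v^{-1}\tau\\0&1\end{pmatrix}. \tag{3}$$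
On the right the lower right entry is $v^{-1}\gamma\tau+v^{-1}=v^{-1}(v-1+1)=1$, and the others are immediate. So
$$\operatorname{diag}(v,v^{-1})\in E(I_1,I_2)\quad\text{whenever } v-1\in\tau H^{-1}\text{ for some }\tau\in H. \tag{4}$$

If $H=\tau R$ is principal, then $\tau H^{-1}=R$ and (4) covers every unit $v$. If $H$ is not principal, then $\tau H^{-1}$ is a proper ideal for every $\tau\in H$ (from $\tau H^{-1}=R$ we would get $H=\tau R$), and (4) covers only the units congruent to $1$ modulo such an ideal. This is where the classical computation stops. The remedy is to use (U) once more, to split $v$ into two units, each covered by (4) with its own $\tau$.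

**Lemma 2.** Let $R$ be Dedekind with (U), let $I_1,I_2$ be nonzero fractional ideals and $v\in R^*$. Then $\operatorname{diag}(v,v^{-1})\in E(I_1,I_2)\subseteq GL(I_1\oplus I_2)$.

**Proof.** Choose $0\neq\tau_1\in H$ and put $C_1=\tau_1H^{-1}$, a nonzero ideal of $R$. Only finitely many maximal ideals $\mathfrak q$ contain $C_1$. By (2.6) there is $0\ne\tau_2\in H$ with $\tau_2\notin\mathfrak qH$ for all these $\mathfrak q$. Put $C_2=\tau_2H^{-1}$. If $C_2\subseteq\mathfrak q$, then $\tau_2\in\tau_2H^{-1}H\subseteq\mathfrak qH$; so $C_2\not\subseteq\mathfrak q$ for each $\mathfrak q\supseteq C_1$. Therefore no maximal ideal contains $C_1+C_2$, and $C_1+C_2=R$.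

By the Chinese remainder theorem $R/C_1C_2\cong R/C_1\times R/C_2$, and the class that is $1$ mod $C_1$ and $v$ mod $C_2$ is a unit there. By (U) there is $v_1\in R^*$ with $v_1\equiv1\bmod C_1$ and $v_1\equiv v\bmod C_2$. Put $v_2=vv_1^{-1}$. Since $v_2-1=(v-v_1)v_1^{-1}\in C_2$, (4) applies to $v_1$ with $\tau_1$ and to $v_2$ with $\tau_2$. Multiplying, $\operatorname{diag}(v,v^{-1})=\operatorname{diag}(v_1,v_1^{-1})\operatorname{diag}(v_2,v_2^{-1})\in E(I_1,I_2)$. $\square$

**Remark.** If $I_1\oplus I_2\cong R^2$, then $I_1I_2\cong R$ by (2.5), so $H\cong I_1^2$. When the class group has order $2$, as for $R_0$, this $H$ is principal, and (4) alone suffices for $2\times2$ matrices. Lemma 2 in full is used for general class groups in Theorem A, and for pairs $L_i\oplus L_n$ of summands of $R^n$ in Theorem C.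

## 7. All products $gp$ in rank one

**Proposition 3.** Let $R$ be Dedekind with (U), $W=R^2$, and $p$ an idempotent of rank $1$. Then $gp\in\Pi$ for every $g\in GL(W)$.

**Proof.** The aim is to replace $g$ by some $e\in E(P,K)$ with $ep=gp$. We have $W=P\oplus K$ with $P=pW\cong I_1$, $K=\ker p\cong I_2$; put $H=I_1I_2^{-1}$ and write
$$g=\begin{pmatrix}\alpha&\beta\\ \gamma&\delta\end{pmatrix},\qquad g^{-1}=\begin{pmatrix}\alpha'&\beta'\\ \gamma'&\delta'\end{pmatrix}.$$
The upper left entry of $g^{-1}g=1$ is $\alpha'\alpha+\beta'\gamma=1$, with $\alpha,\alpha'\in R$, $\beta'\in H$, $\gamma\in H^{-1}$. Put $B=H\gamma\subseteq R$.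

If $\gamma\neq0$, then $B$ is a nonzero ideal and $\alpha$ is a unit mod $B$. By (U) some $v\in R^*$ satisfies $v-\alpha\in B=H\gamma$, that is, $v=\alpha+t\gamma$ with $t\in H$. If $\gamma=0$, then $\alpha'\alpha=1$, and we take $t=0$, $v=\alpha$. In both cases
$$\begin{pmatrix}1&t\\0&1\end{pmatrix}gp=\begin{pmatrix}v&0\\ \gamma&0\end{pmatrix}=\begin{pmatrix}1&0\\ \gamma v^{-1}&1\end{pmatrix}\begin{pmatrix}v&0\\0&v^{-1}\end{pmatrix}p .$$
By Lemma 2 all matrices here other than $g$ and $p$ lie in $E(P,K)$. So $gp=ep$ with $e\in E(P,K)$, and $ep\in\Pi$ by Lemma 1. $\square$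

## 8. Enlarging the image to a direct summand: proof of Theorem A

Let $M$ be a singular $2\times2$ matrix over a Dedekind domain $R$ with (U). If $M=0$, it is idempotent. So let $M$ have rank $1$. Its image need not be a direct summand of $W$, whereas the image of $gp$ always is one. The plan is to write $M=Np$ where $N$ agrees with $M$ on a complement of $\ker M$ but has a larger image, which is a summand.

**Step 1: two decompositions of $W$.** Put $W=R^2$ and $K=\ker M$. Since $W/K\cong MW$ is finitely generated and torsion-free, it is projective, so $W=Q\oplus K$. Let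
$$S=\{w\in W:\ rw\in MW\text{ for some }0\neq r\in R\},$$
the saturation of $MW$. Then $W/S$ is finitely generated and torsion-free, hence projective, so $W=S\oplus S'$. All of $Q,K,S,S'$ have rank $1$. Identify $Q,K,S$ with nonzero fractional ideals. Let $\varphi=M|_Q:Q\to S$; it is nonzero and $\varphi Q=MW$. Then $\varphi Q=DS$ with $D=(\varphi Q)S^{-1}$ a nonzero ideal of $R$.

**Step 2: filling up $S$ from $K$.** We claim that there is $\psi\in\operatorname{Hom}(K,S)$ with
$$\varphi Q+\psi K=S. \tag{5}$$
We have $\operatorname{Hom}(K,S)=SK^{-1}$. By (2.6) choose $\psi\in SK^{-1}$ with $\psi\notin\mathfrak qSK^{-1}$ for the finitely many maximal ideals $\mathfrak q\supseteq D$. Then $\psi K\not\subseteq\mathfrak qS$ for these $\mathfrak q$, since $\psi K\subseteq \mathfrak qS$ would give $\psi\in\psi KK^{-1}\subseteq\mathfrak qSK^{-1}$. Write $\varphi Q+\psi K=D'S$ with $D\subseteq D'\subseteq R$. A maximal ideal $\mathfrak q\supseteq D'$ would contain $D$ and satisfy $\psi K\subseteq D'S\subseteq\mathfrak qS$, which is excluded. So $D'=R$.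

**Step 3: the factorization.** Let $N:W=Q\oplus K\to S\subseteq W$ be $N=(\varphi,\psi)$, and let $p$ be the projection onto $Q$ along $K$. On $Q$ the map $Np$ is $\varphi=M$, and on $K$ both $Np$ and $M$ are $0$. So $Np=M$.

**Step 4: $N$ has the form $gq$.** By (5), $N$ maps $W$ onto the projective module $S$. By (2.1), $W=P_1\oplus K_1$ with $K_1=\ker N$ and $N|_{P_1}:P_1\to S$ an isomorphism. From $W=P_1\oplus K_1=S\oplus S'$ and $P_1\cong S$ we get $K_1\cong S'$ by (2.5). Fix an isomorphism $K_1\to S'$ and let
$$g=N|_{P_1}\oplus(K_1\xrightarrow{\ \sim\ }S'):\ P_1\oplus K_1\to S\oplus S',$$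
an element of $GL(W)$. Let $q$ be the projection onto $P_1$ along $K_1$. On $P_1$, $gq=N$; on $K_1$, both vanish. So $gq=N$ and
$$M=(gq)\,p .$$
By Proposition 3, $gq\in\Pi$. Hence $M\in\Pi$. This proves Theorem A, and with it Theorem B: the problem's statement is disproved. $\square$

**Example.** Take $M_0=\begin{pmatrix}2&1+\omega\\0&0\end{pmatrix}$ over $R_0$, with $p=\varepsilon$ from (1). Here $S=R_0e_1$ and $\varphi Q=\mathfrak pR_0e_1$. To enlarge the image, add to the row $(2,1+\omega)$ the first row $(3,1+\omega)$ of $1-\varepsilon$, which vanishes on $Q=\varepsilon W$. This gives $N=\begin{pmatrix}5&2+2\omega\\0&0\end{pmatrix}$, and indeed $N\varepsilon=M_0$: the first row is $(-10+2\cdot6,\ -5(1+\omega)+6(1+\omega))=(2,1+\omega)$. Since $5$ is a unit of $R_0$, $N$ maps onto $R_0e_1$, and $N=\operatorname{diag}(5,0)\begin{pmatrix}1&(2+2\omega)/5\\0&0\end{pmatrix}$. With (2) we obtain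
$$M_0=\begin{pmatrix}1&5\\0&0\end{pmatrix}\begin{pmatrix}0&0\\0&1\end{pmatrix}\begin{pmatrix}1&0\\1&0\end{pmatrix}\begin{pmatrix}1&\frac{2+2\omega}{5}\\0&0\end{pmatrix}\begin{pmatrix}-2&-(1+\omega)\\ 1-\omega&3\end{pmatrix},$$
a product of five idempotents over $R_0$. So the matrix that resists column reduction is nevertheless in $\Pi$.

## 9. Stable range one and matrices of every size

**Definition.** $R$ has *stable range 1* if $aR+bR=R$ implies $a+tb\in R^*$ for some $t\in R$.

The ring $\mathbb Z$ fails this with $a=2$, $b=5$, as no $2+5t$ is $\pm1$. For Dedekind $R$, stable range 1 is equivalent to (U). Indeed, for $b\neq0$ the condition $aR+bR=R$ says that $a$ is a unit mod $bR$, and $a+tb$ runs through the lifts of its class; so (U) for principal $B=bR\ne 0$ is the stable range condition with $b\neq 0$. For $b=0$, $a$ is a unit and $t=0$ works. So (U) implies stable range 1. Conversely, let $B\ne0$ be an ideal, $0\neq b\in B$, and let $x$ be a unit mod $B$. By the Chinese remainder theorem choose $y\equiv x\bmod B$ and $y\equiv 1$ modulo each of the finitely many maximal ideals containing $b$ but not $B$. A maximal ideal containing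 $y$ and $b$ would have to contain $B$ (otherwise $y\equiv1$ modulo it), hence also $x$, which is impossible as $xR+B=R$. So $yR+bR=R$, and stable range 1 gives a unit $y+tb\equiv x\bmod B$.

**Theorem C.** A Dedekind domain of stable range 1 satisfies $(\mathrm{ID}_n)$ for all $n\ge1$. In particular $R_0$ satisfies $(\mathrm{ID}_n)$ for all $n$.

The proof of Theorem A does not carry over word for word. Take $n=3$ and $M=\operatorname{diag}(d,d,0)$ with $d$ a nonzero nonunit. Then $S=Re_1\oplus Re_2$, $K=Re_3$, and (5) would require $K\cong R$ to map onto $S/\varphi Q\cong(R/dR)^2$. Modulo a maximal ideal containing $d$ the latter has dimension $2$, so this is impossible. The way around is to enlarge the image several times, each time by a simple quotient.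

We recall Steinitz's theorem for a Dedekind domain: a finitely generated projective module of rank $\ge1$ is a direct sum $L_1\oplus\dots\oplus L_r$ of fractional ideals, and it is determined up to isomorphism by its rank $r$ and its determinant class, the class of $L_1\cdots L_r$. For example, $\mathfrak p\oplus\mathfrak p\cong O\oplus O$ over $O$, as $\mathfrak p^2=2O$.

**Proof of Theorem C.** For $n=1$ the only singular matrix is $0$. Let $n\ge2$, $W=R^n$, and let $M$ be singular of rank $r$. If $M=0$ it is idempotent, so let $1\le r\le n-1$.

**Step 1: $gp\in\Pi$ for every idempotent $p$ of rank $r$ and every $g\in GL(W)$.** This replaces Proposition 3. Write $P=pW=L_1\oplus\dots\oplus L_r$ and $K=\ker p=L_{r+1}\oplus\dots\oplus L_n$ with fractional ideals $L_i$, and $E=E(P,K)$. Call $\{1,\dots,r\}$ and $\{r+1,\dots,n\}$ the two blocks.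

*All elementary matrices are in $E$.* By definition, $E$ contains $1+\operatorname{Hom}(L_j,L_i)$ for $i,j$ in different blocks. Let $i\neq j$ be in the same block and $k$ in the other. For $\beta\in\operatorname{Hom}(L_k,L_i)$ and $\gamma\in\operatorname{Hom}(L_j,L_k)$ we have $\beta^2=\gamma^2=0$ and $\gamma\beta=0$ (as $i\ne j$), so
$$(1+\beta)(1+\gamma)(1-\beta)(1-\gamma)=(1+\beta+\gamma+\beta\gamma)(1-\beta-\gamma+\beta\gamma)=1+\beta\gamma .$$
The products $\beta\gamma$ additively span $L_iL_k^{-1}L_kL_j^{-1}=L_iL_j^{-1}=\operatorname{Hom}(L_j,L_i)$, and $(1+x)(1+y)=1+x+y$ for $x,y\in\operatorname{Hom}(L_j,L_i)$. So $E$ contains all $1+\operatorname{Hom}(L_j,L_i)$, $i\ne j$.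

*Reduction to diagonal form: $g=ed$ with $e\in E$ and $d$ diagonal with unit entries.* Let $(\alpha_i)$ be the first column of $g$ and $B=\sum_{i\ge2}\operatorname{Hom}(L_i,L_1)\alpha_i$, an ideal of $R=\operatorname{End}(L_1)$. The $(1,1)$ entry of $g^{-1}g=1$ gives $\alpha_1R+B=R$. If $B\ne0$, then by (U) there is a unit $v=\alpha_1+\sum_{i\ge2}t_i\alpha_i$ with $t_i\in\operatorname{Hom}(L_i,L_1)$; the left elementary operations $1+t_i$ make the $(1,1)$ entry equal to $v$. If $B=0$, then $\alpha_1$ is already a unit. Subtracting $\alpha_iv^{-1}\in\operatorname{Hom}(L_1,L_i)$ times the first row from the $i$-th row clears the rest of the column. The matrix is now $\begin{pmatrix}v&*\\0&g_1\end{pmatrix}$; it is invertible and maps $L_1$ onto $L_1$, so it induces an automorphism $g_1$ of $W/L_1\cong L_2\oplus\dots\oplus L_n$. Apply the same procedure to $g_1$, using left operations with indices $\ge2$, and so on; the last $1\times1$ block is in $\operatorname{Aut}(L_n)=R^*$. We reach an upper triangular matrix with unit diagonal entries $v_1,\dots,v_n$. Finally clear above the diagonal by left operations, first column $n$ with row $n$, then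 column $n-1$ with row $n-1$, and so on; when row $j$ is used, its only nonzero entry is $v_j$. This proves $g=ed$ with $d=\operatorname{diag}(v_1,\dots,v_n)$.

*Conclusion.* Let $d'$ be the product over $i\le r$ of the diagonal matrices with $v_i$ in position $i$, $v_i^{-1}$ in position $n$, and $1$ elsewhere. Since $p=\operatorname{diag}(1,\dots,1,0,\dots,0)$ with $r<n$, we have $dp=d'p$. By Lemma 2 for $L_i\oplus L_n$, and as $i$ and $n$ lie in different blocks, $d'\in E$. So $gp=ed'p\in\Pi$ by Lemma 1.

**Step 2: if $N\in\operatorname{End}(W)$ and $NW$ is a direct summand of rank $r$, then $N\in\Pi$.** By (2.1), $W=P_1\oplus\ker N$ with $N:P_1\cong NW$. Let $V'$ be a complement of $NW$. Both $V'$ and $\ker N$ have rank $n-r\geq1$, and both have the determinant class inverse to that of $P_1\cong NW$, since $W$ is free. By Steinitz they are isomorphic. Let $g\in GL(W)$ be $N$ on $P_1$ and an isomorphism $\ker N\to V'$ on $\ker N$, and let $q$ be the projection onto $P_1$ along $\ker N$. Then $N=gq$, and Step 1 applies.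

**Step 3: a chain from $MW$ to its saturation.** Let $K=\ker M$ and $W=Q\oplus K$, and let $S$ be the saturation of $MW$, a direct summand of rank $r$, as in Section 8. The map $\varphi=M|_Q:Q\to S$ is injective with image $MW$, and $S/\varphi Q$ is finitely generated and torsion, hence of finite length. Take
$$S=S_0\supset S_1\supset\dots\supset S_m=\varphi Q$$
with simple quotients. All $S_j$ are projective of rank $r$. If $m=0$, then $MW=S$ and $M\in\Pi$ by Step 2. Let $m\ge1$.

*Placing every $S_j$ in $W$ as a summand.* Choose embeddings $\iota_j:S_j\to W$ onto direct summands $V_j$ with complements $V_j'$, as follows. Let $\iota_0$ be the inclusion, and $\iota_m=\varphi^{-1}:\varphi Q\to Q$, with $V_m=Q$ and $V_m'=K$. For $0<j<m$ such an embedding exists because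
$$S_j\oplus R^{n-r-1}\oplus(\det S_j)^{-1}\cong R^n$$
by Steinitz: the left side has rank $n$ and trivial determinant class.

*One step of the chain.* Let $0\le j<m$. The quotient $S_j/S_{j+1}$ is isomorphic to $R/\mathfrak q$ for a maximal ideal $\mathfrak q$. The projective module $V_{j+1}'$ has rank $n-r\ge1$, so $V'_{j+1}/\mathfrak qV'_{j+1}$ is a nonzero $R/\mathfrak q$-vector space and $V_{j+1}'$ maps onto $S_j/S_{j+1}$. Lift this surjection to $\psi_j:V_{j+1}'\to S_j$. Then $S_{j+1}+\psi_jV_{j+1}'=S_j$. Define $N_j$ on $W=V_{j+1}\oplus V_{j+1}'$ by
$$N_j\,\iota_{j+1}(s)=\iota_j(s)\ \ (s\in S_{j+1}),\qquad N_j|_{V_{j+1}'}=\iota_j\psi_j .$$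
Then $N_jW=\iota_j(S_{j+1}+\psi_jV'_{j+1})=V_j$, a direct summand of rank $r$, and $N_j\in\Pi$ by Step 2.

*Putting the steps together.* Let $p$ be the projection onto $Q$ along $K$. Then
$$M=N_0N_1\cdots N_{m-1}\,p .$$
Both sides vanish on $K$. An element $x\in Q$ equals $\iota_m(s)$ with $s=\varphi x\in S_m$; since $s$ lies in every $S_j$, the maps $N_{m-1},\dots,N_0$ send it successively to $\iota_{m-1}(s),\dots,\iota_0(s)=\varphi x=Mx$. Hence $M\in\Pi$. $\square$

## 10. What $(\mathrm{ID}_2)$ says about $SL_2$

A *Prüfer domain* is a domain in which every nonzero finitely generated ideal is invertible. Dedekind domains and Bézout domains are examples. We say "rank one decomposition" for $R^2=P\oplus K$ with $P,K$ of rank $1$, and $\operatorname{Pic}R$ is the group of invertible fractional ideals modulo principal ones.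

**Theorem D.** (a) If a domain $R$ satisfies $(\mathrm{ID}_2)$, then $R$ is a Prüfer domain and $SL_2(R)=E(P,K)$ for every decomposition $R^2=P\oplus K$ into rank one summands.

(b) Conversely, these conditions imply $(\mathrm{ID}_2)$ if $R$ also satisfies

$(*)$ for every invertible fractional ideal $T$ and nonzero finitely generated ideal $D$ there is $\psi\in T$ with $\psi R+DT=T$.

Condition $(*)$ holds for Dedekind and for Bézout domains.

In particular, a Noetherian domain satisfies $(\mathrm{ID}_2)$ iff it is Dedekind and $SL_2(R)=E(P,K)$ for all rank one decompositions $R^2=P\oplus K$. Also, a domain with $(\mathrm{ID}_2)$ is Bézout iff $\operatorname{Pic}R=0$.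

**Step 1: normal form of a rank one product.** Let $M=e_1\cdots e_k$ be a product of idempotents in $\operatorname{End}(R^2)$ of rank $1$. No $e_i$ is $0$. An idempotent of rank $2$ is injective, so from $e_i(e_i-1)=0$ it is $1$ and can be discarded. So all $e_i$ may be taken of rank $1$. Put $P_i=e_iW$, $K_i=\ker e_i$. Then $\ker M\supseteq K_k$, both have rank $1$, and $W/K_k\cong P_k$ is torsion-free. By (2.3),
$$\ker M=K_k. \tag{6}$$

**Step 2: $(\mathrm{ID}_2)$ implies Prüfer.** For $a,b\in R$ not both $0$, apply Step 1 to $M=\begin{pmatrix}a&b\\0&0\end{pmatrix}$. The ideal $(a,b)$ is isomorphic to $MW\cong W/\ker M=W/K_k\cong P_k$, hence projective, hence invertible. A domain whose nonzero two-generated ideals are invertible is Prüfer (Gilmer, *Multiplicative Ideal Theory*, Thm 22.1). The reason is the identity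
$$(A+B)(B+C)(C+A)=(A+B+C)(AB+BC+CA)$$
for ideals, where both sides are the sum of $A^2B,A^2C,AB^2,B^2C,AC^2,BC^2,ABC$. Given $n\ge3$ nonzero generators, let $B$ and $C$ be principal on two of them and $A$ generated by the other $n-2$. By induction the three factors on the left are invertible, so $A+B+C$ is invertible too.

**Step 3: $SL_2(R)\subseteq E(P,K)$; geometry of the factors.** Let $W=R^2=P\oplus K$ with rank one summands, $p$ the projection onto $P$ along $K$, and $g\in SL_2(R)$. The matrix $gp$ is singular of rank $1$, so $gp=e_1\cdots e_k$ as in Step 1. By (6), $K_k=\ker(gp)=K$. Also $gP=gpW\subseteq P_1$, both have rank $1$, and $W/gP\cong gK$ is torsion-free, so $P_1=gP$ by (2.3).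

The composite $P_k\to P_{k-1}\to\dots\to P_1$ of the maps $e_i|_{P_{i+1}}$ has image $e_1\cdots e_kW=gP=P_1$. It is a surjection between torsion-free modules of rank $1$, so its kernel has rank $0$ and is zero; the composite is bijective. Localize at a maximal ideal: all $P_i$ become free of rank $1$ and each map becomes multiplication by a scalar. The product of the scalars is a unit, so each is a unit. Hence each $e_i:P_{i+1}\to P_i$ is an isomorphism locally, and so globally. Injectivity says $P_{i+1}\cap K_i=0$, and surjectivity says that every $w\in W$ satisfies $e_iw=e_ix$ for some $x\in P_{i+1}$, so that $w-x\in K_i$. Thus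
$$W=P_{i+1}\oplus K_i\qquad(1\le i<k). \tag{7}$$

**Step 4: following $P$ through the product.** We claim that for each $i$ there is $h_i\in E(P,K)$ with
$$P_i=h_iP\quad\text{and}\quad e_i\cdots e_k=h_ip .$$
For $i=k$: $P_k$ is a complement of $K_k=K$, so by (2.2) $P_k=\ell P$ with $\ell\in1+\operatorname{Hom}(P,K)$. By the proof of Lemma 1, $\ell p$ is idempotent; its image is $\ell P=P_k$ and its kernel is $K$, so $e_k=\ell p$. Put $h_k=\ell$.

Now pass from $i$ to $i-1$. By (7), $W=P_i\oplus K_{i-1}$; applying $h_i^{-1}$, we see that $h_i^{-1}K_{i-1}$ is a complement of $P$. By (2.2), with the roles of $P$ and $K$ exchanged, it equals $uK$ with $u\in1+\operatorname{Hom}(K,P)$. So $h_iuK=K_{i-1}$. Since $W=P_{i-1}\oplus K_{i-1}$, the module $(h_iu)^{-1}P_{i-1}$ is a complement of $K$, so it equals $\ell P$ with a new $\ell\in1+\operatorname{Hom}(P,K)$. Therefore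
$$e_{i-1}=h_iu\,(\ell p)\,(h_iu)^{-1},$$
since both sides are idempotents with image $P_{i-1}$ and kernel $K_{i-1}$. As $u^{-1}p=p$,
$$e_{i-1}e_i\cdots e_k=e_{i-1}h_ip=h_iu\,\ell p\,u^{-1}p=h_iu\ell p .$$
Put $h_{i-1}=h_iu\ell\in E(P,K)$; then also $P_{i-1}=h_{i-1}P$.

**Step 5: end of (a).** For $i=1$ we get $gp=h_1p$. So $h=h_1^{-1}g$ is the identity on $P$. Generators of $E(P,K)$ have determinant $1$, as they are $1$ plus a map of square zero; this gives $E(P,K)\subseteq SL_2(R)$ and $\det h=1$. On $K$ the map $h$ has the form $x\mapsto \beta(x)+cx$ with $\beta\in\operatorname{Hom}(K,P)$ and $c\in\operatorname{End}(K)=R$, and $c=\det h=1$. So $h=1+\beta$ and $g=h_1h\in E(P,K)$. Hence $SL_2(R)=E(P,K)$.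

**Step 6: (b).** Let $R$ be a Prüfer domain with $SL_2(R)=E(P,K)$ for all rank one decompositions of $R^2$, and assume $(*)$. First, the conclusion of Proposition 3 holds: if $g\in GL_2(R)$ and $p$ is an idempotent of rank $1$ with image $P$ and kernel $K$, then $g=g'(1_P\oplus\det(g)1_K)$ with $\det g'=1$, so $g'\in E(P,K)$, and $gp=g'p\in\Pi$ by Lemma 1.

Second, the proof of Theorem A goes through. The zero matrix is idempotent; let $M$ have rank $1$. Over a Prüfer domain finitely generated torsion-free modules are projective: such a module embeds in some $R^m$; a coordinate that is nonzero on it maps it onto a nonzero finitely generated ideal, which is projective, so the kernel is a direct summand, finitely generated, of smaller rank, and one uses induction. So $Q,K,S,S'$ exist as in Section 8 and are invertible, and $D=(\varphi Q)S^{-1}$ is a nonzero finitely generated ideal. Apply $(*)$ to $T=SK^{-1}$ and $D$, and multiply $\psi R+DT=T$ by $K$: since $TK=S$ and $DTK=DS=\varphi Q$, this gives $\psi K+\varphi Q=S$, which is (5). Steps 3 and 4 of Section 8 use only (2.1), (2.5) and the conclusion of Proposition 3. So $M\in\Pi$.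

**Step 7: condition $(*)$.** Let $R$ be Dedekind. By (2.6) choose $\psi\in T$ with $\psi\notin\mathfrak qT$ for the finitely many maximal ideals $\mathfrak q\supseteq D$, and write $\psi R+DT=D'T$ with $D\subseteq D'\subseteq R$. A maximal ideal $\mathfrak q\supseteq D'$ contains $D$ and satisfies $\psi\in\mathfrak qT$, which is excluded; so $D'=R$. If $R$ is Bézout, the invertible ideal $T$ is finitely generated, hence principal; take $\psi$ a generator.

**Step 8: the last two statements.** A Noetherian Prüfer domain is one in which every nonzero ideal is invertible, that is, a Dedekind domain; and Dedekind domains are Noetherian, Prüfer and satisfy $(*)$. So (a) and (b) give the Noetherian statement. Finally, if $R$ satisfies $(\mathrm{ID}_2)$, its nonzero finitely generated ideals are invertible, and every invertible fractional ideal is a scalar multiple of such an ideal. So all of them are principal iff $\operatorname{Pic}R=0$. $\square$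

## 11. Every nonzero class group occurs

**Theorem E.** For every abelian group $G\ne0$ there is a non-Bézout Dedekind domain with class group $G$ that satisfies $(\mathrm{ID}_n)$ for all $n$.

The construction repeats Section 1, with one change: to have many prime elements without Dirichlet's theorem, we first adjoin infinitely many variables. This leaves Dedekind domains, and we need a larger class.

**Definition.** A domain $D$ is a *Krull domain* if the localization $D_{\mathfrak q}$ at each height one prime $\mathfrak q$ is a discrete valuation ring, $D=\bigcap D_{\mathfrak q}$ over these $\mathfrak q$, and each nonzero element lies in only finitely many of them. Its class group $\operatorname{Cl}(D)$ is the free abelian group on the height one primes modulo the divisors of nonzero elements of the fraction field.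

For example, the polynomial ring $k[X,Y]$ over a field is a Krull domain, as every UFD is, with class group $0$; it is not Dedekind. We use these textbook facts. Polynomial rings in any number of variables over a Krull domain, and localizations of Krull domains, are Krull domains. A Krull domain in which every nonzero prime has height one is a Dedekind domain, and for Dedekind domains $\operatorname{Cl}$ is the usual class group. An invertible ideal is determined by its divisor. Nagata's theorem (Fossum, *The Divisor Class Group of a Krull Domain*, §7): for a multiplicative set $T$, the map $\operatorname{Cl}(D)\to\operatorname{Cl}(T^{-1}D)$ is surjective, and its kernel is generated by the classes of the height one primes meeting $T$.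

We also need: if $\mathfrak q$ is a height one prime of a Krull domain $C$ and $D$ is a polynomial ring over $C$ in any set of variables, then $\mathfrak qD$ is a height one prime of $D$. It is prime because $D/\mathfrak qD$ is a polynomial ring over $C/\mathfrak q$. Let $\pi$ generate the maximal ideal of $C_{\mathfrak q}$. Every nonzero polynomial over $C_{\mathfrak q}$ is $\pi^kf_0$ with $f_0$ not divisible by $\pi$, so localizing at the prime $(\pi)$ gives a discrete valuation ring, and this localization is $D_{\mathfrak qD}$.

**Step 1: the ring.** By Claborn (*Every abelian group is a class group*, Pacific J. Math. 18 (1966)) there is a Dedekind domain $A$ with $\operatorname{Cl}(A)\cong G$. Let $D=A[X_1,X_2,\dots]$, a Krull domain. Let $S\subset D$ be the multiplicative set generated by all prime elements and units of $D$, and $R=S^{-1}D$.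

**Step 2: $\operatorname{Cl}(A)\to\operatorname{Cl}(D)$, $I\mapsto ID$, is an isomorphism.** *Injective.* Every class is represented by a nonzero ideal $I\subseteq A$, and $ID$ is invertible. If its class is trivial, then $ID=fD$. The element $f$ divides a nonzero element of $I\subseteq A$, so by degrees $f\in A$. Since $ID$ consists of the polynomials with coefficients in $I$, $I=ID\cap A=fD\cap A=fA$. *Surjective.* Inverting $A\setminus0$ turns $D$ into a polynomial ring over a field, which is a UFD. By Nagata's theorem $\operatorname{Cl}(D)$ is generated by the height one primes $\mathfrak q$ meeting $A\setminus0$. Such a $\mathfrak q$ contains the nonzero prime $(\mathfrak q\cap A)D$, hence equals it, as it has height one; so its class is in the image.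

**Step 3: $\operatorname{Cl}(R)\cong G$.** A height one prime $\mathfrak q$ meeting $S$ contains a prime element $\pi$, and $\mathfrak q=\pi D$ because $\pi D$ is a nonzero prime. So its class is trivial, and Nagata's theorem gives $\operatorname{Cl}(R)\cong\operatorname{Cl}(D)\cong G$.

**Step 4: a supply of prime elements.** We claim: if $a,b\in D$, $b\ne0$, and no height one prime of $D$ contains both $a$ and $b$, then $a+bX_n$ is a prime element of $D$ for every $X_n$ not occurring in $a,b$. (For instance, $2+3X_1$ is prime in $\mathbb Z[X_1,X_2,\dots]$.)

Write $D=C[X_n]$ with $C=A[X_i:i\neq n]$, a Krull domain containing $a$ and $b$. If $\mathfrak q$ is a height one prime of $C$, then $\mathfrak qD$ is a height one prime of $D$, so $\mathfrak q$ does not contain both $a$ and $b$. Consider the homomorphism $C[X_n]\to\operatorname{Frac}(C)$ over $C$ with $X_n\mapsto-a/b$. Its kernel is a prime ideal containing $a+bX_n$. Let $f$ be in the kernel. Over the field $\operatorname{Frac}(C)$ we have $f=(a+bX_n)h$ with $h\in\operatorname{Frac}(C)[X_n]$. For each height one prime $\mathfrak q$ of $C$, the polynomial $a+bX_n$ is primitive over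 the discrete valuation ring $C_{\mathfrak q}$, so $h\in C_{\mathfrak q}[X_n]$ by Gauss's lemma. Since $C=\bigcap C_{\mathfrak q}$, we get $h\in C[X_n]$. So the kernel is generated by $a+bX_n\neq0$, which is therefore a prime element.

**Step 5: $R$ is Dedekind and not Bézout.** Let $\mathfrak Q$ be a nonzero prime of $D$ not of height one; we show that it meets $S$. Take $0\neq a\in\mathfrak Q$. As a nonunit, $a$ lies in at least one height one prime (otherwise $a^{-1}\in\bigcap D_{\mathfrak q}=D$), and in only finitely many, $\mathfrak q_1,\dots,\mathfrak q_s$. None of them contains $\mathfrak Q$, for $\mathfrak Q\subseteq\mathfrak q_i$ would force $\mathfrak Q=\mathfrak q_i$. By prime avoidance there is $b\in\mathfrak Q\setminus\bigcup\mathfrak q_i$, and $b\neq0$ since $s\ge1$. No height one prime contains both $a$ and $b$. By Step 4, $\mathfrak Q$ contains a prime element $a+bX_n\in S$.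

Hence all nonzero primes of the Krull domain $R$ have height one, and $R$ is Dedekind; it is not a field, as $\operatorname{Cl}(R)\cong G\neq0$. For the same reason it has a non-principal ideal, which is finitely generated, so $R$ is not Bézout.

**Step 6: $R$ has stable range 1.** Let $aR+bR=R$. If $b=0$, then $a$ is a unit and $t=0$ works; if $a=0$, then $b$ is a unit and $t=1$ works. Otherwise, multiplying $a$ and $b$ by a common unit of $R$ changes neither hypothesis nor conclusion. So we may assume first that $a,b\in D$ (multiply by an element of $S$), and then, by cancelling common prime factors, which are units of $R$, that no prime element of $D$ divides both. The cancellation ends, since $a$ has positive valuation at only finitely many height one primes and each cancellation lowers one of these valuations.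

Now no height one prime $\mathfrak q$ of $D$ contains both $a$ and $b$. If $\mathfrak q=\pi D$ were principal, the prime element $\pi$ would divide both. If $\mathfrak q$ is not principal, it is disjoint from $S$ by Step 3, so $\mathfrak qR\neq R$, while $\mathfrak qR$ would contain $aR+bR=R$. By Step 4, $a+bX_n$ is a prime element of $D$ for every $X_n$ not occurring in $a,b$, hence a unit of $R$. Take $t=X_n$.

**Step 7: conclusion.** $R$ is a Dedekind domain of stable range 1 with class group isomorphic to $G$, and it is not Bézout. By Theorem C it satisfies $(\mathrm{ID}_n)$ for all $n$. $\square$
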